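\title{Projective manifolds defined by equations of low degree are complete intersections}

\begin{abstract}
Let $X\subset\mathbb P^{n+c}$ be a smooth, irreducible, non-degenerate complex projective variety of dimension $n$, cut out scheme-theoretically by forms of degrees $d_1\ge\dots\ge d_m$, and let $d=\sum_{i=1}^c(d_i-1)$. We prove that $X$ is a complete intersection if $d\le\frac{n-1}{2}$; the bound cannot be relaxed to $d\le\frac n2$. The proof studies the variety of lines contained in $X$ through a general point. This variety is a complete intersection because it has few equations. We show that this determines the second Chern character of the normal bundle of $X$, that equality in Bogomolov's inequality then forces the normal bundle to split, and that the splitting lifts to equations of $X$.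
\end{abstract}

\section{The question and the results}\label{sec:intro}

We work over $\mathbb C$. Let $X\subset\mathbb P^N$ be a smooth irreducible projective variety of dimension $n$ and codimension $c=N-n$, and assume that $X$ is \emph{non-degenerate}, that is, contained in no hyperplane. A nonempty closed subscheme of codimension $e$ in a projective space is a \emph{complete intersection} if its saturated homogeneous ideal is generated by $e$ forms; the list of their degrees is its \emph{type}. Suppose that $X$ is cut out scheme-theoretically by nonzero forms $f_1,\dots,f_m$ of degrees $d_1\ge\dots\ge d_m$: the $f_i$ generate the ideal sheaf of $X$, though not necessarily its homogeneous ideal. Then $m\ge c$, and $d_i\ge2$ for all $i$ because $X$ is non-degenerate. Put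
\[
d=\sum_{i=1}^{c}(d_i-1),
\]
so that $d\ge c$. The following question is posed in \cite{source}.

\begin{quote}
\emph{If $d\le\frac{n-1}{2}$, is $X$ a complete intersection?}
\end{quote}

The number $d$ counts conditions on lines. Let $F$ be a polynomial of degree $D$ on $\mathbb C^N$ with $F(0)=0$, with homogeneous parts $F_1,\dots,F_D$. Along the line $t\mapsto tv$ it equals $\sum_k F_k(v)\,t^k$. Among the directions $v$ with $F_1(v)=0$, those of the lines contained in $V(F)$ are therefore given by the $D-1$ equations $F_2(v)=\dots=F_D(v)=0$. Near a point $x$, the smooth variety $X$ is cut out by $c$ of the $f_i$. So the lines through $x$ contained in $X$ are cut out in $\mathbb P(T_xX)=\mathbb P^{n-1}$ by at most $d$ equations, however large $m$ is, and the hypothesis says that the number of these equations is at most half the dimension of $\mathbb P^{n-1}$. If $m=c$, adjunction gives $-K_X=(n+1-d)H$ with $H$ the hyperplane class, and the hypothesis reads $n+1-d\ge\frac{n+3}2$.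

For $c=1$ the answer is yes, with no hypothesis on $d$. If all $f_i$ are quadrics, then $d=c$ and the hypothesis is $n\ge2c+1$. The twisted cubic in $\mathbb P^3$ and the Segre threefold $\mathbb P^1\times\mathbb P^2\subset\mathbb P^5$ are cut out by the $2\times2$ minors of a $2\times3$ matrix of linear forms; they have codimension $2$ and degree $3<4$, so they are not complete intersections. They have $(n,c)=(1,2)$ and $(3,2)$, and the two varieties of Example~\ref{ex:sharp} have $(n,c)=(6,3)$ and $(10,5)$. These examples reach $n=2c$ and stop there, which suggests that the answer is yes and that the bound cannot be improved.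

\begin{theorem}\label{thm:main}
Let $X$ be as above, with $d\le\frac{n-1}2$. Then $X$ is a complete intersection. If $k_1\ge\dots\ge k_c$ is its type, then $2\le k_j\le d_j$ for all $j$. In particular $-K_X=\bigl(n+1-\sum_j(k_j-1)\bigr)H$ with $\sum_j(k_j-1)\le d$.
\end{theorem}

\begin{example}[The bound is sharp]\label{ex:sharp}
The Grassmannian $\mathbb G(1,4)\subset\mathbb P^9$ of lines in $\mathbb P^4$ ($n=6$, $c=3$, degree $5$) and the spinor variety $S^{10}\subset\mathbb P^{15}$ ($n=10$, $c=5$, degree $12$) are smooth, non-degenerate and cut out by quadrics, so $d=c=\frac n2$. A non-degenerate complete intersection of codimension $c$ has degree at least $2^c$, which is $8$ and $32$ in these two cases. Neither variety is a complete intersection, so $d\le\frac n2$ does not suffice.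
\end{example}

To state the criterion behind Theorem~\ref{thm:main}, we give the lines through a point a scheme structure. Let $x\in X$, choose an affine chart $\mathbb C^N\subset\mathbb P^N$ with origin $x$, and let $F_1,\dots,F_c$ be forms of degrees $D_i\ge2$ that vanish on $X$ and have linearly independent differentials at $x$. In the chart write
\[
F_i=\sum_{k=1}^{D_i}F_{i,k},\qquad F_{i,k}\ \text{homogeneous of degree }k,
\]
and set $F_{i,k}=0$ for $k>D_i$. Then $T=T_xX=\bigcap_i\ker F_{i,1}\subset\mathbb C^N$. We define the scheme
\begin{equation}\label{eq:Y}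
Y_x=\bigl\{[v]\in\mathbb P(T)=\mathbb P^{n-1}:\ F_{i,k}(v)=0\ \text{ for } 1\le i\le c,\ 2\le k\le D_i\bigr\},
\end{equation}
which is cut out by $s=\sum_{i=1}^c(D_i-1)$ forms.

\begin{theorem}\label{thm:criterion}
Let $X\subset\mathbb P^{n+c}$ be smooth, irreducible, non-degenerate, of dimension $n$, with $c\ge1$ and $n-c\ge4$. Suppose that for every $x$ in a dense open subset of $X$ there are $F_1,\dots,F_c$ as above, possibly depending on $x$, such that $Y_x\subset\mathbb P^{n-1}$ is a complete intersection of dimension $p\ge1$ and either
\begin{itemize}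
\item[(i)] $s\le p$, or
\item[(ii)] $s-c\le p$ and $Y_x$ lies in no hyperplane.
\end{itemize}
Then the normal bundle $N_X=N_{X/\mathbb P^N}$ is a direct sum of line bundles and $X$ is a complete intersection.
\end{theorem}

Under the hypothesis of Theorem~\ref{thm:main}, the scheme $Y_x$ is smooth for general $x$ (Section~\ref{sec:lines}), and a smooth subvariety of $\mathbb P^r$ with at most $r/2$ equations is a complete intersection (Section~\ref{sec:few}). Theorem~\ref{thm:criterion} carries this property from $Y_x$ up to $X$, and its proof occupies Sections~\ref{sec:normal}--\ref{sec:lift}; Section~\ref{sec:normal} works out the case of quadrics by hand. Section~\ref{sec:main} proves Theorem~\ref{thm:main}. Section~\ref{sec:converse} gives a converse to Theorem~\ref{thm:criterion} and a characterization of complete intersections among manifolds cut out by quadrics.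

\section{Conventions and standard facts}\label{sec:prelim}

For a smooth subvariety $Z\subset\mathbb P^r$ with ideal sheaf $I$, the conormal bundle is $N_Z^*=I/I^2$, and $I^\mu/I^{\mu+1}\cong S^\mu N_Z^*$. A form $g$ of degree $a$ vanishing on $Z$ is a section of $I(a)$; its \emph{class} is the induced map $\mathcal O_Z(-a)\to I/I^2$. If forms cut out $Z$ scheme-theoretically, their classes generate $I/I^2$.

We use the following facts without further comment. Closed subsets of $\mathbb P^r$ whose dimensions add up to at least $r$ meet. At most $\dim Z$ forms of positive degree have a common zero on a closed subset $Z\subset\mathbb P^r$. Every component of the zero locus of a section of a rank $k$ bundle on an irreducible variety has codimension at most $k$. On a projective variety of dimension at least $j$, possibly singular, the $j$-th power of the hyperplane class is nonzero in rational cohomology, and on a smooth one a nonzero effective cycle has positive degree, hence nonzero class. If $e\le r$ forms $g_1,\dots,g_e$ of positive degree cut out a scheme $W\subset\mathbb P^r$ of codimension $e$, then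 they form a regular sequence, $W$ is Cohen--Macaulay of degree $\prod\deg g_j$, the ideal $(g_1,\dots,g_e)$ is saturated, and $W$ is connected if $\dim W\ge1$; if $W$ is smooth, $N_W^*\cong\bigoplus_j\mathcal O_W(-\deg g_j)$.

Subvarieties of small codimension inherit the low-degree topology of projective space.

\begin{itemize}
\item[(BL)] \emph{Barth--Larsen theorem.} If $X\subset\mathbb P^N$ is smooth and irreducible of dimension $n$, then $H^i(\mathbb P^N,\mathbb Z)\to H^i(X,\mathbb Z)$ is an isomorphism for $i\le2n-N$, and $\pi_1(X)=1$ if $2n-N\ge1$.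
\end{itemize}

Here $2n-N=n-c$. If $n-c\ge2$, then $H^1(X,\mathcal O_X)=0$ by Hodge theory, so $\operatorname{Pic}X$ embeds in $H^2(X,\mathbb Z)=\mathbb ZH$ and $\operatorname{Pic}X=\mathbb ZH$. If $n-c\ge4$, then $H^4(X,\mathbb Q)=\mathbb QH^2$.

Both of our criteria for complete intersections end with the same argument.

\begin{lemma}\label{lem:generators}
Let $Z\subset\mathbb P^r$ be smooth and irreducible of dimension $p$ with $2p\ge r$, and let $e=r-p$. If $g_1,\dots,g_e$ are forms vanishing on $Z$ whose classes generate $I_Z/I_Z^2$, then $Z$ is a complete intersection with ideal $(g_1,\dots,g_e)$.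
\end{lemma}

\begin{proof}
By Nakayama's lemma the $g_j$ generate $I_Z$ at every point of $Z$, so $W=V(g_1,\dots,g_e)$ coincides with $Z$, as a scheme, on an open neighborhood of $Z$. In particular no other irreducible component of $W$ meets $Z$. But every component of $W$ has dimension at least $r-e=p$, and so meets $Z$ because $2p\ge r$. Hence $W=Z$ as schemes, $W$ has codimension $e$, and $(g_1,\dots,g_e)$ is the saturated ideal of $Z$.
\end{proof}

\section{Lines through a general point}\label{sec:lines}

The scheme $Y_x$ may have far fewer independent equations than the $s$ that define it, so a count of equations says nothing about its smoothness. Smoothness comes from the deformation theory of lines. Recall that every vector bundle on a line $\ell\cong\mathbb P^1$ is a direct sum of line bundles $\mathcal O(a)$. For $\ell\subset X$, the Hilbert scheme of lines in $X$ has tangent space $H^0(N_{\ell/X})$ at $[\ell]$. For $y\in\ell$, the subscheme of lines through $y$ has tangent space $H^0(N_{\ell/X}(-y))$ at $[\ell]$ and is smooth there if $H^1(N_{\ell/X}(-y))=0$. We call $\ell$ \emph{free} if all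 summands of $N_{\ell/X}$ have degree $\ge0$.

\begin{lemma}\label{lem:U}
There is a dense open subset $U\subset X$ such that every line $\ell\subset X$ that meets $U$ is free.
\end{lemma}

\begin{proof}
Stratify the reduced Hilbert scheme of lines in $X$, which is of finite type, into finitely many smooth irreducible locally closed subsets $V_i$. Let $C_i\to V_i$ be the universal $\mathbb P^1$-bundle and $\mathrm{ev}_i\colon C_i\to X$ the evaluation map. By generic smoothness there is a dense open $U_i\subset X$ such that $\mathrm{ev}_i^{-1}(U_i)\to U_i$ is smooth (the source may be empty). Put $U=\bigcap_iU_i$. Let $[\ell]\in V_i$ and $y\in\ell\cap U$. Then $T_{(\ell,y)}C_i\to T_yX$ is onto. Dividing by $T_y\ell$ on both sides, we see that the composite $T_{[\ell]}V_i\to H^0(N_{\ell/X})\to N_{\ell/X}\otimes\mathbb C(y)$ is onto. A summand of negative degree has no sections, so it would contribute nothing to the image; hence there is none.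
\end{proof}

Assume from now on that $n-c\ge2$. Then $\operatorname{Pic}X=\mathbb ZH$, and we define the integer $p$ by
\[
-K_X=(p+2)H,\qquad\text{and put}\qquad e=n-1-p .
\]
Lemma~\ref{lem:Y} will show that $p$ and $e$ are the dimension and codimension of $Y_x$, so the notation agrees with that of Theorem~\ref{thm:criterion}.

\begin{lemma}\label{lem:free}
Let $\ell\subset X$ be a free line. Then $N_{\ell/X}\cong\mathcal O(1)^{p}\oplus\mathcal O^{e}$ and $T_X|_\ell\cong\mathcal O(2)\oplus\mathcal O(1)^p\oplus\mathcal O^{e}$. For every $y\in\ell$, the scheme of lines in $X$ through $y$ is smooth of dimension $p$ at $[\ell]$. Moreover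
\begin{equation}\label{eq:H1}
H^1(X,\mathcal O_X(a))=0\qquad\text{for all }a\in\mathbb Z .
\end{equation}
\end{lemma}

\begin{proof}
The bundle $N_{\ell/X}$ is a subsheaf of $N_{\ell/\mathbb P^N}=\mathcal O(1)^{N-1}$, so its summands have degree at most $1$, hence $0$ or $1$. Their number is $n-1$ and their sum is $-K_X\cdot\ell-2=p$. The sequence $0\to\mathcal O(2)\to T_X|_\ell\to N_{\ell/X}\to0$ splits because $H^1(\mathcal O(2))=H^1(\mathcal O(1))=0$. Since $N_{\ell/X}(-y)\cong\mathcal O^p\oplus\mathcal O(-1)^e$ has $h^0=p$ and $h^1=0$, the second claim follows. Finally $p\ge0$, and Kodaira vanishing gives \eqref{eq:H1}: for $a<0$ because $\mathcal O_X(-a)$ is ample and $n\ge2$, for $a\ge0$ because $aH-K_X=(a+p+2)H$ is ample.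
\end{proof}

Fix $x\in U$ and $F_1,\dots,F_c$ as in \eqref{eq:Y}, write $Y=Y_x$, and assume $Y\ne\emptyset$. For $v\in T\setminus0$ let $\ell_v\subset\mathbb P^N$ be the line $t\mapsto tv$; the point $t=0$ is $x$, and we write $\infty$ for its point at infinity. Near $x$ the scheme $V(F_1,\dots,F_c)$ is smooth of dimension $n$ and contains $X$, so it equals $X$ there. Consequently $(\mathrm dF_1,\dots,\mathrm dF_c)$ trivializes $N_X$ near $x$, and in particular identifies the fiber $N_{X,x}$ with $\mathbb C^c$.

The link between the equations of $Y$ and the bundle $N_X$ is provided by constant vector fields. For $w\in\mathbb C^N$, the constant field $w$ on the chart is $x_0\sum_iw_i\,\partial/\partial x_i$ in homogeneous coordinates, so it extends to $\mathbb P^N$ and vanishes along the hyperplane $x_0=0$ at infinity. If $\ell_v\subset X$, its image in the normal bundle is a section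
\[
\sigma_w\in H^0\bigl(\ell_v,N_X(-\infty)\bigr),
\]
where $N_X(-\infty)\subset N_X|_{\ell_v}$ is the subsheaf of sections vanishing at $\infty$. Since $\mathrm d_{tv}F_{i,k}=t^{k-1}\mathrm d_vF_{i,k}$, in the trivialization near $x$ we have
\begin{equation}\label{eq:sigma}
\sigma_w(t)=\Bigl(\sum_{k\ge1}t^{k-1}\,\mathrm d_vF_{i,k}(w)\Bigr)_{1\le i\le c},\qquad \mathrm d_vF_{i,1}=F_{i,1}.
\end{equation}

\begin{lemma}\label{lem:Y}
Let $n-c\ge2$, $x\in U$ and $Y=Y_x\ne\emptyset$.
\begin{itemize}
\item[(a)] For $v\in T\setminus0$, we have $[v]\in Y$ if and only if $\ell_v\subset X$.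
\item[(b)] For $[v]\in Y$, the space $\hat T_v=\{w\in T:\mathrm d_vF_{i,k}(w)=0\text{ for all }i\text{ and all }k\ge2\}$ is the kernel of $w\mapsto\sigma_w$ on $\mathbb C^N$, and $\dim\hat T_v=p+1$. Equivalently, the linear forms $\mathrm d_vF_{i,k}|_T$ with $k\ge2$ span a space of dimension $e$.
\item[(c)] The scheme $Y$ is smooth of pure dimension $p$.
\end{itemize}
In particular $Y$ is the reduced variety of lines in $X$ through $x$, whichever chart and whichever forms $F_i$ are used.
\end{lemma}

\begin{proof}
(a) For $v\in T$ we have $F_i(tv)=\sum_{k\ge2}F_{i,k}(v)t^k$. So $[v]\in Y$ if and only if $\ell_v\subset V(F_1,\dots,F_c)$. Since $V(F_1,\dots,F_c)$ contains $X$ and equals it near $x$, and $X$ is closed, this holds if and only if $\ell_v\subset X$.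

(b) Write $\ell=\ell_v$. A section of a vector bundle on $\ell$ vanishes if it vanishes near $x$. So $\sigma_w=0$ if and only if all coefficients in \eqref{eq:sigma} vanish; the coefficients with $k=1$ say that $w\in T$, the others that $w\in\hat T_v$. For the dimension, $T_{\mathbb P^N}|_\ell(-\infty)\cong\mathcal O(1)\oplus\mathcal O^{N-1}$ has $N+1$ independent sections. The constant fields account for $N$ of them. The field $t\,\partial/\partial t$ on $\ell$ vanishes at $\infty$ and at $x$, so it is a further section, not a constant field. Thus
\[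
H^0\bigl(T_{\mathbb P^N}|_\ell(-\infty)\bigr)=\mathbb C^N\oplus\mathbb C\,t\,\partial/\partial t .
\]
The kernel of the map from this space to $H^0(N_X(-\infty))$ is $H^0(T_X|_\ell(-\infty))$. It has dimension $2+p$ by Lemma~\ref{lem:free}, and it contains $t\,\partial/\partial t$. Hence it meets $\mathbb C^N$ in a space of dimension $p+1$. The last sentence of (b) follows from $n-(p+1)=e$.

(c) By definition $\hat T_v$ is the Zariski tangent space at $v$ of the cone over $Y$, so the Zariski tangent space of $Y$ at $[v]$ has dimension $p$. By Lemma~\ref{lem:free} the scheme of lines in $X$ through $x$ has dimension $p$ at $[\ell_v]$, and sending a line to its direction maps it injectively to $Y$. So $\dim_{[v]}Y\ge p$, and $Y$ is smooth of dimension $p$ at $[v]$.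
\end{proof}

\section{The normal bundle along a line, and the case of quadrics}\label{sec:normal}

Keep the setting of Lemma~\ref{lem:Y} and let $[v]\in Y$. The bundle $N_X|_{\ell_v}$ is a quotient of $T_{\mathbb P^N}|_{\ell_v}\cong\mathcal O(2)\oplus\mathcal O(1)^{N-1}$, so
\[
N_X|_{\ell_v}\cong\bigoplus_{j=1}^c\mathcal O(b_j),\qquad b_1\ge\dots\ge b_c\ge1 .
\]
The decomposition is not canonical, but the subbundles $\bigoplus_{b_j\ge k}\mathcal O(b_j)$ are: twisted by $-k\infty$, such a subbundle is the part of $N_X(-k\infty)$ generated by global sections. Let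
\[
S_{k,v}\subset N_{X,x}=\mathbb C^c
\]
be its fiber at $x$, that is, the image of $H^0(\ell_v,N_X(-k\infty))$ under evaluation at $x$. Then $\dim S_{k,v}=\#\{j:b_j\ge k\}$ and $S_{1,v}=N_{X,x}$.

If $N_X\cong\bigoplus_j\mathcal O_X(b_j)$ on all of $X$, then $S_{k,v}$ is the fiber at $x$ of the subbundle $\bigoplus_{b_j\ge k}\mathcal O_X(b_j)$ and does not depend on $v$. We want to go in the opposite direction, and the first step is to express $S_{k,v}$ by the equations.

\begin{lemma}\label{lem:S}
For $[v]\in Y$ and $k\ge2$,
\[
S_{k,v}=\bigl\{(\mathrm d_vF_{i,k}(w))_{1\le i\le c}\ :\ w\in T,\ \mathrm d_vF_{i,k'}(w)=0\ \text{ for all }i\text{ and }2\le k'\le k-1\bigr\}.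
\]
\end{lemma}

\begin{proof}
For $w\in T$ the section $\sigma_w$ vanishes at $x$ by \eqref{eq:sigma}. This gives a linear map $T\to H^0(\ell_v,N_X(-x-\infty))$ with kernel $\hat T_v$, hence with image of dimension $e$. Since all $b_j\ge1$, and $\deg N_X|_{\ell_v}=(N+1)-(p+2)$ by adjunction,
\[
h^0\bigl(\ell_v,N_X(-x-\infty)\bigr)=\sum_j(b_j-1)=(N+1)-(p+2)-c=e .
\]
So the map is onto: every section of $N_X|_{\ell_v}$ vanishing at $x$ and $\infty$ is some $\sigma_w$ with $w\in T$. The function $t$ has a simple zero at $x$ and a simple pole at $\infty$, so multiplication by $t^{k-1}$ is an isomorphism from $H^0(N_X(-k\infty))$ onto $H^0(N_X(-(k-1)x-\infty))$. The latter consists of the $\sigma_w$, $w\in T$, that vanish to order at least $k-1$ at $t=0$. By \eqref{eq:sigma} these are the $\sigma_w$ with $\mathrm d_vF_{i,k'}(w)=0$ for $2\le k'\le k-1$, and the value at $x$ of $\sigma_w/t^{k-1}$ is the coefficient $(\mathrm d_vF_{i,k}(w))_i$ of $t^{k-1}$.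
\end{proof}

The mechanism is already visible when all $F_i$ are quadrics.

\begin{example}[Quadrics]\label{ex:quadrics}
Let $D_i=2$ for all $i$ and put $q_i=F_{i,2}|_T$, so that $Y=V(q_1,\dots,q_c)$. Let $\varepsilon$ be the dimension of the span of the $q_i$. After a linear change of the $F_i$, the forms $q_1,\dots,q_\varepsilon$ are independent and the others are zero. Lemma~\ref{lem:S} gives $S_{3,v}=0$ and
\[
S_{2,v}=\{(\mathrm d_vq_i(w))_i:w\in T\}\subset\mathbb C^\varepsilon\times0 ,
\]
and $\dim S_{2,v}=e$ by Lemma~\ref{lem:Y}(b). So $N_X|_{\ell_v}\cong\mathcal O(2)^e\oplus\mathcal O(1)^{c-e}$ for every line through $x$, and $e\le\varepsilon$. Suppose now that $Y$ is a complete intersection in no hyperplane. Its ideal has $e$ generators of degree $\ge2$, so its degree $2$ part has dimension at most $e$ and contains the $q_i$. Thus $\varepsilon=e$, and $S_{2,v}=\mathbb C^e\times0$ does not depend on $v$.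
\end{example}

\begin{example}[The Grassmannian]\label{ex:grass}
Let $X=\mathbb G(1,4)\subset\mathbb P^9$; it is homogeneous, so all its lines are free. Near a point $x$, elements of $X$ are row spans of matrices $(I_2\mid A)$ with $A$ a $2\times3$ matrix with rows $a_1,a_2\in\mathbb C^3$. Up to sign and order, the Pl\"ucker coordinates are $1$, the entries of $A$, and the $2\times2$ minors of $A$. In the chart $\mathbb C^9\ni(a_1,a_2,z)$ the variety $X$ is given by the three quadrics $z-a_1\times a_2=0$ (cross product). So $T=\{z=0\}$, and $Y=\{a_1\times a_2=0\}$ is the Segre threefold $\mathbb P^1\times\mathbb P^2\subset\mathbb P^5$ of matrices of rank one. Here $e=2<3=\varepsilon$. At $v=(u_1a,u_2a)$ the differential of $a_1\times a_2$ sends $(w_1,w_2)$ to $w_1\times u_2a+u_1a\times w_2=a\times(u_1w_2-u_2w_1)$. Hence $S_{2,v}=\{z:z\cdot a=0\}$. The splitting type $(2,2,1)$ is the same for all lines, but the plane $S_{2,v}$ moves with $v$.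
\end{example}

To see what constancy is good for, take $e=c$ in Example~\ref{ex:quadrics} and put $E=N_X(-2)$. Then $E$ is trivial on every line through $x$. On the $\mathbb P^1$-bundle over $Y$ formed by these lines, the pullback of $E$ is therefore pulled back from a bundle on $Y$, and that bundle is trivial because the section of marked points is contracted to $x$. So the Chern classes of $E$ pull back to zero, and $c_1(E)=c_2(E)=0$ as soon as $H^2$ and $H^4$ of $X$ are spanned by powers of $H$. A bundle that is trivial on enough lines has no subsheaf of positive degree. A stable bundle with $c_1=c_2=0$ on a surface is flat, and a flat bundle on a simply connected surface is trivial. One thus expects $E$ to be trivial, that is, $N_X\cong\mathcal O_X(2)^c$. When the $b_j$ are not all equal, the pullback of $N_X$ has a filtration, and the constancy of $S_{k,v}$ is what makes the argument apply to each graded piece. The next two sections carry this out.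

\section{The second Chern character of the normal bundle}\label{sec:ch2}

Assume the hypotheses of Theorem~\ref{thm:criterion}, and fix $x\in U$ at which they hold. Then $Y=Y_x$ is smooth by Lemma~\ref{lem:Y} and connected because it is a complete intersection of dimension $p\ge1$; so it is irreducible. Let $G_1,\dots,G_e$ generate its ideal, with $\delta_\alpha=\deg G_\alpha$, and write
\[
F_{i,k}|_T=\sum_{\alpha=1}^eA_{i,k}^\alpha\,G_\alpha\qquad(k\ge2),
\]
where $A_{i,k}^\alpha$ is a form of degree $k-\delta_\alpha$, zero if $k<\delta_\alpha$ or $k>D_i$. Let $[v]\in Y$. Since $Y$ is smooth of codimension $e$, the linear forms $\mathrm d_vG_1,\dots,\mathrm d_vG_e$ on $T$ are independent, and since $G_\alpha(v)=0$,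
\begin{equation}\label{eq:dF}
\mathrm d_vF_{i,k}|_T=\sum_\alpha A_{i,k}^\alpha(v)\,\mathrm d_vG_\alpha .
\end{equation}
By Lemma~\ref{lem:Y}(b), the matrix $A(v)=(A_{i,k}^\alpha(v))$, with rows $(i,k)$ and columns $\alpha$, has rank $e$ at \emph{every} point $[v]\in Y$.

For quadrics the matrix $A$ was constant. In general it has entries of positive degree, and a generator $G_\alpha$ of degree $\delta$ might appear only in equations $F_{i,k}$ with $k>\delta$, multiplied by non-constant forms. Conditions (i) and (ii) exclude this: there are too few such forms to avoid a common zero on $Y$. For $\delta\ge1$ let $A[\delta]$ be the constant matrix with rows $i$, columns the $\alpha$ with $\delta_\alpha=\delta$, and entries $A_{i,\delta}^\alpha$; by convention $A[1]=0$, since there are no equations of degree $1$ in \eqref{eq:Y}.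

\begin{lemma}\label{lem:rank}
For every $\delta\ge1$ the columns of $A[\delta]$ are linearly independent. In particular $\delta_\alpha\ge2$ for all $\alpha$. For every $[v]\in Y$ and $\kappa\ge1$,
\[
\operatorname{span}\{\mathrm d_vF_{i,k}|_T:1\le i\le c,\ 2\le k\le \kappa\}=\operatorname{span}\{\mathrm d_vG_\alpha:\delta_\alpha\le \kappa\}.
\]
\end{lemma}

\begin{proof}
Suppose that $\lambda=(\lambda_\alpha)_{\delta_\alpha=\delta}$ is a nonzero vector killed by $A[\delta]$. The forms $\Lambda_{i,k}=\sum_{\delta_\alpha=\delta}\lambda_\alpha A_{i,k}^\alpha$ are zero for $k\le\delta$ and have positive degree $k-\delta$ for $\delta<k\le D_i$. In case (i) there are at most $s\le p$ of the latter. In case (ii) we have $\delta\ge2$, because $Y$ lies in no hyperplane, so there are at most $\sum_i\max(D_i-\delta,0)\le\sum_i(D_i-2)=s-c\le p$. In both cases they have a common zero $[v]\in Y$. Then $A(v)$ kills the vector $\lambda$ extended by zero, which contradicts $\operatorname{rank}A(v)=e$.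

The inclusion $\subset$ follows from \eqref{eq:dF}. For equality we show that the submatrix of $A(v)$ with rows $(i,k)$, $k\le \kappa$, and columns $\alpha$, $\delta_\alpha\le \kappa$, has independent columns. Let $\mu\ne0$ be a vector killed by it, and let $\delta$ be the smallest degree such that $\mu_\alpha\ne0$ for some $\alpha$ with $\delta_\alpha=\delta$. In the rows $(i,\delta)$, the columns with $\delta_\alpha>\delta$ are zero, and those with $\delta_\alpha<\delta$ are multiplied by $\mu_\alpha=0$. So $A[\delta]$ kills $(\mu_\alpha)_{\delta_\alpha=\delta}\ne0$, a contradiction.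
\end{proof}

\begin{proposition}\label{prop:const}
The subspaces $S_{k,v}\subset N_{X,x}$ do not depend on $[v]\in Y$. In particular the splitting type $b_1\ge\dots\ge b_c$ is the same for all lines in $X$ through $x$.
\end{proposition}

\begin{proof}
Let $k\ge2$; we compute the annihilator of $S_{k,v}$. By Lemma~\ref{lem:S}, a vector $\xi\in(\mathbb C^c)^*$ annihilates $S_{k,v}$ if and only if the linear form $\sum_i\xi_i\,\mathrm d_vF_{i,k}|_T$ vanishes on the common kernel of the $\mathrm d_vF_{i,k'}|_T$ with $2\le k'<k$, that is, lies in their span. By Lemma~\ref{lem:rank} this span is that of the $\mathrm d_vG_\alpha$ with $\delta_\alpha<k$. By \eqref{eq:dF},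
\[
\sum_i\xi_i\,\mathrm d_vF_{i,k}|_T=\sum_{\delta_\alpha\le k}\Bigl(\sum_i\xi_iA_{i,k}^\alpha(v)\Bigr)\mathrm d_vG_\alpha ,
\]
and the $\mathrm d_vG_\alpha$ are independent. So the condition is $\sum_i\xi_iA_{i,k}^\alpha=0$ for all $\alpha$ with $\delta_\alpha=k$. Thus $S_{k,v}$ is the column space of the constant matrix $A[k]$.
\end{proof}

\begin{remark}\label{rem:type}
Taking dimensions, $\#\{j:b_j\ge k\}=\operatorname{rank}A[k]=\#\{\alpha:\delta_\alpha=k\}$ for $k\ge2$. So the type of $Y$ is the union of the lists $\{2,3,\dots,b_j\}$.
\end{remark}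

Recall that the Chern character is additive in exact sequences and multiplicative in tensor products, that $\operatorname{ch}(L)=\exp(c_1(L))$ for a line bundle, and that $\operatorname{ch}_2=\frac12c_1^2-c_2$. We also use Grauert's theorem: if $\pi\colon C\to Y$ is a $\mathbb P^1$-bundle over an integral variety and $E$ is a vector bundle on $C$ such that $h^0(E|_{\pi^{-1}(y)})$ is constant, then $\pi_*E$ is locally free with fibers $H^0(E|_{\pi^{-1}(y)})$.

\begin{proposition}\label{prop:ch2}
In $H^*(X,\mathbb Q)$ we have $c_1(N_X)=\bigl(\sum_jb_j\bigr)H$ and $\operatorname{ch}_2(N_X)=\frac12\bigl(\sum_jb_j^2\bigr)H^2$.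
\end{proposition}

\begin{proof}
The class $c_1(N_X)$ is a multiple of $H$ and has degree $\sum b_j$ on a line. For $\operatorname{ch}_2$, let $C=\{([v],y):y\in\ell_v\}\subset Y\times X$, with projections $\pi\colon C\to Y$, a $\mathbb P^1$-bundle, and $\mathrm{ev}\colon C\to X$. Put $h=\mathrm{ev}^*H$, $M=\mathrm{ev}^*N_X$, and let $Y_0=Y\times\{x\}$, a section of $\pi$.

By Proposition~\ref{prop:const} and Grauert's theorem, $\pi_*(M(-kh))$ is locally free with fibers $H^0(\ell_v,N_X(-k))$. The evaluation map $\pi^*\pi_*(M(-kh))\otimes\mathcal O(kh)\to M$ has image $\bigoplus_{b_j\ge k}\mathcal O(b_j)$ on each fiber of $\pi$. It therefore has constant rank, and its image is a subbundle $M_k\subset M$. We obtain a finite filtration $M=M_1\supset M_2\supset\cdots$ in which $(M_k/M_{k+1})(-kh)$ is trivial of rank $\rho_k=\#\{j:b_j=k\}$ on each fiber. By Grauert's theorem again, $(M_k/M_{k+1})(-kh)\cong\pi^*E_k$ for a bundle $E_k$ on $Y$.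

Restrict to $Y_0\cong Y$. As $\mathrm{ev}(Y_0)=\{x\}$, the bundle $\mathcal O(h)|_{Y_0}$ is trivial and $M|_{Y_0}=N_{X,x}\otimes\mathcal O_Y$. The subbundle $M_k|_{Y_0}$ has fiber $S_{k,v}$ at $[v]$, so it is a constant subbundle by Proposition~\ref{prop:const}. Hence $E_k\cong(M_k/M_{k+1})|_{Y_0}$ is trivial, $M_k/M_{k+1}\cong\mathcal O(kh)^{\rho_k}$, and $\operatorname{ch}_2(M)=\frac12\sum_jb_j^2\,h^2$.

Since $n-c\ge4$, (BL) gives $\operatorname{ch}_2(N_X)=\tau H^2$ with $\tau\in\mathbb Q$, and pulling back gives $\tau h^2=\frac12\sum b_j^2\,h^2$ in $H^4(C,\mathbb Q)$. A point $y\ne x$ lies on only one line through $x$, so $\mathrm{ev}$ is injective off $Y_0$, and $\int_Ch^{p+1}=\deg\mathrm{ev}(C)>0$. As $p+1\ge2$, we get $h^2\ne0$ and $\tau=\frac12\sum b_j^2$.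
\end{proof}

This is the only place where $n-c\ge4$ is used rather than $n-c\ge2$: the family $C$ sweeps out only the cone of lines through $x$, and it determines a class in $H^4(X,\mathbb Q)$ because that group is spanned by $H^2$.

\section{The normal bundle splits}\label{sec:split}

We know that $N_X$ has the same $c_1$ and $\operatorname{ch}_2$ as $\bigoplus_j\mathcal O_X(b_j)$ and the same restriction to the lines through $x$. To turn numerical information into an isomorphism we cut $N_X$ into stable pieces. Restriction to a line bounds their slopes by the $b_j$, Bogomolov's inequality bounds $\operatorname{ch}_2$ by the slopes, and Proposition~\ref{prop:ch2} says that the resulting bound is attained.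

Let $V$ be a smooth projective variety of dimension $\ge1$ with a very ample class $H$. The \emph{slope} of a torsion-free sheaf $E$ of rank $r>0$ is $\mu(E)=c_1(E)\cdot H^{\dim V-1}/r$. The sheaf $E$ is \emph{$\mu$-semistable} if $\mu(E')\le\mu(E)$ for all subsheaves $E'$ with $0<\operatorname{rk}E'<r$, and \emph{$\mu$-stable} if the inequality is always strict. A torsion-free sheaf $E$ is locally free outside a closed set of codimension $\ge2$, and $E\to E^{**}$ is injective and an isomorphism outside that set. It is \emph{reflexive} if $E=E^{**}$. A reflexive sheaf is locally free outside a closed set of codimension $\ge3$, and a reflexive sheaf of rank one is a line bundle. Chern characters of coherent sheaves are defined by finite locally free resolutions. If a sheaf is supported in codimension $\ge2$, its $c_1$ vanishes and its $\operatorname{ch}_2$ is the class of the effective cycle formed by the codimension $2$ components of the support, weighted by the generic lengths.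

\begin{itemize}
\item[(Bog)] \emph{Bogomolov's inequality} \cite[Theorem 7.3.1]{HL}. If $\dim V\ge2$ and $E$ is torsion-free and $\mu$-semistable of rank $r$, then $\operatorname{ch}_2(E)\cdot H^{\dim V-2}\le\frac1{2r}c_1(E)^2\cdot H^{\dim V-2}$.
\item[(MR)] \emph{Mehta--Ramanathan restriction theorem} \cite[Theorem 7.2.8]{HL}. If $\dim V\ge2$ and $E$ is torsion-free and $\mu$-stable, then for $a\gg0$ a general member $V'\in|aH|$ is smooth and $E|_{V'}$ is torsion-free and $\mu$-stable.
\item[(Don)] \emph{Donaldson--Uhlenbeck--Yau theorem with the Kobayashi--L\"ubke inequality.} On a smooth projective surface $\Sigma$, a $\mu$-stable vector bundle with $c_1=0$ and $c_2=0$ in rational cohomology comes from an irreducible unitary representation of $\pi_1(\Sigma)$.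
\end{itemize}

On $X$ we have $\operatorname{Pic}X=\mathbb ZH$, so a torsion-free sheaf $E$ of rank $r$ has $c_1(E)=r\nu H$ with $r\nu\in\mathbb Z$. We use $\nu=\nu(E)$ as the slope; (Bog) then reads $\operatorname{ch}_2(E)\cdot H^{n-2}\le\frac12r\nu^2H^n$. We first treat the case of equality.

\begin{lemma}\label{lem:equality}
Let $n-c\ge2$, and let $Q$ be a torsion-free $\mu$-stable sheaf on $X$ of rank $r$ and slope $\nu\in\mathbb Z$ with $\operatorname{ch}_2(Q)\cdot H^{n-2}=\frac12r\nu^2H^n$. Then $Q\cong I_Z(\nu)$ for a closed subscheme $Z\subset X$ that is empty or of codimension $\ge3$.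
\end{lemma}

\begin{proof}
Let $R=Q^{**}$. It has the rank and $c_1$ of $Q$, and it is $\mu$-stable, because a subsheaf $R'\subset R$ has the same rank and $c_1$ as $R'\cap Q$. We have $\operatorname{ch}_2(R)=\operatorname{ch}_2(Q)+[\Theta]$ with $\Theta$ the effective codimension $2$ cycle of $R/Q$. By (Bog) for $R$, $[\Theta]\cdot H^{n-2}\le0$. So $\Theta=0$, that is, $R/Q$ is supported in codimension $\ge3$. The sheaf $R_0=R(-\nu)$ is reflexive and $\mu$-stable with $c_1(R_0)=0$ and
\[
\operatorname{ch}_2(R_0)\cdot H^{n-2}=\bigl(\operatorname{ch}_2(R)-\nu H\,c_1(R)+\tfrac12r\nu^2H^2\bigr)\cdot H^{n-2}=\bigl(\tfrac12-1+\tfrac12\bigr)r\nu^2H^n=0 .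
\]

Let $\Gamma$ be the closed set, of dimension at most $n-3$, where $R_0$ is not locally free. Apply (MR) successively to obtain smooth varieties $X=X_0\supset X_1\supset\dots\supset X_{n-2}=\Sigma$, with $X_i$ a general member of $|a_iH|$ on $X_{i-1}$ and $R_0|_{X_i}$ $\mu$-stable. Each $X_i$ is connected, being an ample divisor on a variety of dimension $\ge2$. A general member contains no component of $\Gamma\cap X_{i-1}$, so the surface $\Sigma$ misses $\Gamma$. Then $R_0$ is locally free near $\Sigma$, a locally free resolution of $R_0$ stays exact on $\Sigma$, and the Chern character restricts. Thus $R_0|_\Sigma$ is a $\mu$-stable vector bundle with $c_1=0$ and $\int_\Sigma\operatorname{ch}_2=a_1\cdots a_{n-2}\operatorname{ch}_2(R_0)\cdot H^{n-2}=0$, hence $c_2=0$. By the Lefschetz theorem, $\pi_1(X_i)\cong\pi_1(X_{i-1})$ as $\dim X_i\ge2$, so $\pi_1(\Sigma)=\pi_1(X)=1$ by (BL). By (Don), $R_0|_\Sigma$ comes from an irreducible representation of the trivial group, so $r=1$. Therefore $R$ is a line bundle with $c_1=\nu H$, that is, $R\cong\mathcal O_X(\nu)$, and $Q=I_Z(\nu)$ with $\mathcal O_Z(\nu)=R/Q$.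
\end{proof}

\begin{proposition}\label{prop:split}
Under the hypotheses of Theorem~\ref{thm:criterion}, $N_X\cong\bigoplus_{j=1}^c\mathcal O_X(b_j)$ with all $b_j\ge1$.
\end{proposition}

\begin{proof}
\emph{Step 1: a filtration with stable quotients.} There is a filtration $0=N_0\subset N_1\subset\dots\subset N_l=N_X$ whose quotients $Q_i=N_i/N_{i-1}$ are torsion-free and $\mu$-stable, of ranks $r_i$ and slopes $\nu_1\ge\dots\ge\nu_l$ (a Harder--Narasimhan filtration refined by Jordan--H\"older filtrations). It is built as follows. A torsion-free sheaf $E\neq0$ embeds in some $\mathcal O_X(a)^{\rho}$, so the slopes of its nonzero subsheaves are bounded above; they have bounded denominators, so there is a maximum. Among the subsheaves of maximal slope take one, $E_1$, of minimal rank, and replace it by the preimage of the torsion of $E/E_1$, which has the same rank and no smaller slope. Then $E_1$ is $\mu$-stable and $E/E_1$ is torsion-free. If $0\ne E'/E_1\subset E/E_1$, then $\nu(E')\le\nu(E_1)$ is a weighted mean of $\nu(E_1)$ and $\nu(E'/E_1)$, so $\nu(E'/E_1)\le\nu(E_1)$. Now repeat with $E/E_1$.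

Each $N_X/N_i$ is torsion-free, being an iterated extension of the $Q_{i'}$. Let $B\subset X$ be the closed set, of dimension at most $n-2$, where some $N_X/N_i$ is not locally free. Outside $B$ the $N_i$ are subbundles of $N_X$.

\emph{Step 2: through a general point there is a line that avoids $B$.} We need this because the degree of $N_i$ on a line is computed by $c_1(N_i)$ only where $N_i$ is a subbundle. Let $\mathcal L_B$ be the locally closed set of lines in $X$ that meet both $U$ and $B$. These lines are free, so by Lemma~\ref{lem:free} those through a given point $y\in B$ form a family of dimension at most $p$. Hence $\dim\mathcal L_B\le(n-2)+p$, and the set of pairs $(\ell,x)$ with $\ell\in\mathcal L_B$ and $x\in\ell$ has dimension at most $n-1+p$. Its fiber over a general $x\in X$ has dimension at most $p-1$, whereas the lines through $x$ form the variety $Y_x$ of dimension $p$. So we can fix $x\in U$, satisfying the hypotheses of Theorem~\ref{thm:criterion}, and a line $\ell\subset X$ through $x$ with $\ell\cap B=\emptyset$. Let $b_1\ge\dots\ge b_c\ge1$ be the splitting type at this $x$.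

\emph{Step 3: the slopes are the $b_j$, and equality holds in} (Bog). Put $R_i=r_1+\dots+r_i$, $\gamma_i=r_1\nu_1+\dots+r_i\nu_i$ and $\beta_i=b_1+\dots+b_{R_i}$. The subbundle $N_i|_\ell\subset\bigoplus_j\mathcal O(b_j)$ has rank $R_i$ and degree $\gamma_i$. Its top exterior power maps nontrivially to a sum of line bundles of degrees at most $\beta_i$. So $\gamma_i\le\beta_i$, with equality for $i=0$ and $i=l$. Let $\nu^{(1)}\ge\dots\ge\nu^{(c)}$ be the list in which $\nu_i$ is repeated $r_i$ times. Summation by parts gives
\[
\sum_{j}\nu^{(j)}\bigl(b_j-\nu^{(j)}\bigr)=\sum_{i=1}^l\nu_i\bigl[(\beta_i-\gamma_i)-(\beta_{i-1}-\gamma_{i-1})\bigr]=\sum_{i=1}^{l-1}(\nu_i-\nu_{i+1})(\beta_i-\gamma_i)\ge0 ,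
\]
and therefore
\[
\sum_jb_j^2-\sum_ir_i\nu_i^2=\sum_j\bigl(b_j-\nu^{(j)}\bigr)^2+2\sum_j\nu^{(j)}\bigl(b_j-\nu^{(j)}\bigr)\ge\sum_j\bigl(b_j-\nu^{(j)}\bigr)^2 .
\]
On the other hand, Proposition~\ref{prop:ch2} and (Bog) give
\[
\tfrac12\sum_jb_j^2\,H^n=\operatorname{ch}_2(N_X)\cdot H^{n-2}=\sum_i\operatorname{ch}_2(Q_i)\cdot H^{n-2}\le\tfrac12\sum_ir_i\nu_i^2\,H^n .
\]
Together these show that $\nu^{(j)}=b_j$ for all $j$, so the $\nu_i$ are integers, and that equality holds in (Bog) for every $Q_i$. By Lemma~\ref{lem:equality}, $r_i=1$, so $l=c$, $\nu_i=b_i$, and $Q_i\cong I_{Z_i}(b_i)$ with $Z_i$ empty or of codimension $\ge3$.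

\emph{Step 4: the extensions split.} We show by induction that $N_i\cong\bigoplus_{j\le i}\mathcal O_X(b_j)$; for $i=0$ there is nothing to prove. Suppose that this holds for $i-1$. The extension $0\to N_{i-1}\to N_i\to I_{Z_i}(b_i)\to0$ is classified by an element of $\bigoplus_{j<i}\operatorname{Ext}^1(I_{Z_i}(b_i),\mathcal O_X(b_j))$. The sequence $0\to I_{Z_i}\to\mathcal O_X\to\mathcal O_{Z_i}\to0$ gives the exact sequence
\[
H^1(X,\mathcal O_X(b_j-b_i))\to\operatorname{Ext}^1(I_{Z_i}(b_i),\mathcal O_X(b_j))\to\operatorname{Ext}^2(\mathcal O_{Z_i}(b_i),\mathcal O_X(b_j)).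
\]
The left term vanishes by \eqref{eq:H1}. The right term vanishes by the local-to-global spectral sequence, since the sheaves $\mathcal{E}xt^q(\mathcal O_{Z_i},\mathcal O_X)$ are zero for $q<\operatorname{codim}Z_i$, hence for $q\le2$. So $N_i\cong N_{i-1}\oplus I_{Z_i}(b_i)$. The sheaf $N_i$ is reflexive: $N_i^{**}$ embeds in $N_X$, and the torsion sheaf $N_i^{**}/N_i$ embeds in the torsion-free sheaf $N_X/N_i$. Hence the summand $I_{Z_i}(b_i)$ is reflexive, and $I_{Z_i}=I_{Z_i}^{**}=\mathcal O_X$.
\end{proof}

\section{From the splitting to the equations}\label{sec:lift}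

A splitting of $N_X$ gives sections of $I/I^2(b_j)$ that generate the conormal bundle, where $I=I_X$. By Lemma~\ref{lem:generators} it is enough to lift them to forms, and the obstruction lies in $H^1(\mathbb P^N,I^2(b_j))$, a group that we do not know. What we do know is the cohomology of the graded pieces $I^\mu/I^{\mu+1}$. So we lift the sections through all infinitesimal neighborhoods of $X$, and then show that a section on the formal neighborhood is a polynomial.

Throughout this section $X\subset\mathbb P^N$ is smooth and irreducible with $n\ge c\ge1$ and $N_X\cong\bigoplus_{j=1}^c\mathcal O_X(b_j)$, $b_j\ge1$. Let $\mathcal S=\mathbb C[x_0,\dots,x_N]$, let $\mathcal O=\mathcal O_{\mathbb P^N}$, and put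
\[
\hat R_k=\varprojlim_\nu H^0\bigl(\mathbb P^N,(\mathcal O/I^\nu)(k)\bigr)\qquad(k\ge0).
\]
Then $\hat R=\bigoplus_k\hat R_k$ is a graded $\mathcal S$-algebra.

\begin{lemma}\label{lem:formal}
The natural map $\mathcal S_k\to\hat R_k$ is an isomorphism for every $k\ge0$.
\end{lemma}

The idea is that $\hat R$ behaves like a domain containing $\mathcal S$ and grows no faster than $\mathcal S$. So its elements are rational functions, and they have no poles because every hypersurface meets $X$.

\begin{proof}
\emph{Embedding in a domain.} Let $y\in X$, let $\lambda$ be a linear form with $\lambda(y)\ne0$, and let $\hat{\mathcal O}_y$ be the completion of $\mathcal O_y$ at its maximal ideal. In suitable coordinates $\hat{\mathcal O}_y=\mathbb C[[z_1,\dots,z_n]][[u_1,\dots,u_c]]$ with $I\hat{\mathcal O}_y=(u_1,\dots,u_c)$, so $\hat{\mathcal O}_y$ is a domain and equals $\varprojlim_\nu\hat{\mathcal O}_y/I^\nu\hat{\mathcal O}_y$. Dividing by $\lambda^k$ and taking germs gives maps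
\[
H^0\bigl((\mathcal O/I^\nu)(k)\bigr)\to\mathcal O_y/I_y^\nu\to\hat{\mathcal O}_y/I^\nu\hat{\mathcal O}_y .
\]
The second map is the completion of a Noetherian local ring, hence injective. The first is injective by induction on $\nu$: a section with zero germ has zero image in $(\mathcal O/I^{\nu-1})(k)$, so it is a section with zero germ of the vector bundle $S^{\nu-1}N_X^*(k)$ on the integral variety $X$. In the limit we get injective linear maps $\iota_y\colon\hat R_k\to\hat{\mathcal O}_y$, compatible with products. The composite $\mathcal S_k\to\hat R_k\to\hat{\mathcal O}_y$ is $g\mapsto g/\lambda^k$, so $\mathcal S_k\subset\hat R_k$, and a product of nonzero homogeneous elements of $\hat R$ is nonzero.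

\emph{Growth.} Since $S^\mu N_X^*$ is the sum of the $\mathcal O_X(-\sum_j\mu_jb_j)$ with $\sum_j\mu_j=\mu$, the $I$-adic filtration gives
\[
\dim\hat R_k\le\sum_{\mu_1,\dots,\mu_c\ge0}h^0\Bigl(X,\mathcal O_X\bigl(k-\sum_j\mu_jb_j\bigr)\Bigr).
\]
Now $h^0(\mathcal O_X(a))$ is $0$ for $a<0$ and $\deg X\cdot a^n/n!+O((a+1)^{n-1})$ for $a\ge0$. As $b_j\ge1$, there are $O(k^c)$ nonzero terms, so the error terms contribute $O(k^{N-1})$. For the main terms, comparison with the integral of a decreasing function gives, for $a\ge0$, $b\ge1$, $q\ge0$,
\[
\sum_{0\le\mu\le a/b}\frac{(a-\mu b)^q}{q!}\le\frac{a^q}{q!}+\int_0^{a/b}\frac{(a-\theta b)^q}{q!}\,\mathrm d\theta=\frac{a^q}{q!}+\frac1b\,\frac{a^{q+1}}{(q+1)!}.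
\]
Summing over $\mu_c,\mu_{c-1},\dots,\mu_1$ in turn, we obtain
\[
\dim\hat R_k\le\frac{\deg X}{b_1\cdots b_c}\cdot\frac{k^N}{N!}+O(k^{N-1}).
\]
By the self-intersection formula, $c_c(N_X)$ is the restriction to $X$ of the class $\deg X\cdot H^c$ of $X$ in $\mathbb P^N$. Also $c_c(N_X)=b_1\cdots b_c\,H^c$, and $H^c\ne0$ on $X$ because $n\ge c$. So $b_1\cdots b_c=\deg X$ and $\dim\hat R_k\le k^N/N!+O(k^{N-1})$, while $\dim\mathcal S_k=k^N/N!+O(k^{N-1})$.

\emph{Conclusion.} Let $0\ne\sigma\in\hat R_a$. If no nonzero form $\psi$ satisfied $\psi\sigma\in\mathcal S$, the maps $\mathcal S_k\oplus\mathcal S_{k-a}\to\hat R_k$, $(\varphi,\psi)\mapsto \varphi+\psi\sigma$, would be injective, and $\dim\hat R_k\ge2k^N/N!+O(k^{N-1})$, which is false. So $\psi\sigma=\varphi$ with nonzero forms $\varphi,\psi$, and after canceling common factors we may assume them coprime. Suppose that $\psi$ has an irreducible factor $\psi_1$. Since $n\ge1$ there is a point $y\in X\cap V(\psi_1)$. Apply $\iota_y$ and denote dehomogenized forms by the same letters: $\varphi\in \psi_1\hat{\mathcal O}_y\cap\mathcal O_y=\psi_1\mathcal O_y$,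 because $\mathcal O_y/\psi_1\mathcal O_y$ injects into its completion. So $\psi_1$ divides $\varphi\eta$ for some form $\eta$ with $\eta(y)\ne0$. As $\psi_1(y)=0$, the form $\psi_1$ does not divide $\eta$, so it divides $\varphi$, a contradiction. Hence $\psi$ is a constant and $\sigma\in\mathcal S_a$.
\end{proof}

\begin{proposition}\label{prop:lift}
If moreover $H^1(X,\mathcal O_X(a))=0$ for all $a\in\mathbb Z$, then $X$ is a complete intersection of type $(b_1,\dots,b_c)$.
\end{proposition}

\begin{proof}
Let $\sigma_j\in H^0(N_X^*(b_j))=H^0((I/I^2)(b_j))$ be the section given by the $j$-th summand. For $\nu\ge2$ the sequence $0\to S^\nu N_X^*\to I/I^{\nu+1}\to I/I^\nu\to0$ is exact, and $H^1(X,S^\nu N_X^*(b_j))$ is a sum of groups $H^1(X,\mathcal O_X(a))=0$. So sections of $(I/I^\nu)(b_j)$ lift to $(I/I^{\nu+1})(b_j)$, and $\sigma_j$ lifts to an element of $\varprojlim_\nu H^0((I/I^\nu)(b_j))\subset\hat R_{b_j}$. By Lemma~\ref{lem:formal} this element is a form $g_j$ of degree $b_j$. Its image in $(\mathcal O/I)(b_j)$ is zero, so $g_j$ vanishes on $X$, and its class in $(I/I^2)(b_j)$ is $\sigma_j$.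 The $\sigma_j$ generate $I/I^2$ and $2n\ge N$, so Lemma~\ref{lem:generators} applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
The normal bundle splits by Proposition~\ref{prop:split}, and $X$ is a complete intersection by Proposition~\ref{prop:lift} and \eqref{eq:H1}.
\end{proof}

\section{Smooth varieties with few equations}\label{sec:few}

To apply Theorem~\ref{thm:criterion} we must know that $Y_x$ is a complete intersection, and here the number of equations is small. Let $Y\subset\mathbb P^r$ be smooth of codimension $e$, cut out by $s$ forms of degrees $a_i$. They give a surjection from $\bigoplus_i\mathcal O_Y(-a_i)$ onto the conormal bundle $Q$. If $s\le r/2$, then (BL) forces the total Chern class of $Q$ to be the product of $e$ of the factors $1-a_ih$. The next lemma turns this into an isomorphism by removing the summand of highest degree $a$: if $1-ah$ does not divide $c(Q)$ the summand is redundant, and if it does, a general modification of the summand is a subbundle of $Q$.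

\begin{lemma}\label{lem:peel}
Let $Y\subset\mathbb P^r$ be smooth and irreducible of dimension $p$, with hyperplane class $h$. Let $a_1\ge\dots\ge a_s\ge1$ be integers with $s\le p$, and let $\phi\colon F=\bigoplus_{i=1}^s\mathcal O_Y(-a_i)\to Q$ be a surjection onto a vector bundle of rank $e$. Assume that $c(Q)=\prod_{i\in\mathcal I}(1-a_ih)$ in $H^*(Y,\mathbb Q)$ for some $\mathcal I\subset\{1,\dots,s\}$ with $|\mathcal I|=e$. Then there are $\mathcal J\subset\{1,\dots,s\}$ with $|\mathcal J|=e$ and a morphism $\psi\colon\bigoplus_{j\in \mathcal J}\mathcal O_Y(-a_j)\to F$, given by a matrix of forms on $\mathbb P^r$, such that $\phi\psi$ is an isomorphism.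
\end{lemma}

\begin{proof}
We use induction on $s$. If $e=0$, take $\mathcal J=\emptyset$. Let $e\ge1$, and put $a=a_1$, $F'=\bigoplus_{i\ge2}\mathcal O_Y(-a_i)$ and $K=\ker\phi$, a bundle of rank $k=s-e$. Both cases rest on the number $\Delta=\prod_{i\in\mathcal I}(a-a_i)$. If $\epsilon_j$ is the $j$-th elementary symmetric function of the $a_i$, $i\in\mathcal I$, then $\Delta=\sum_j(-1)^j\epsilon_ja^{e-j}$. So $\Delta h^e$ is both $c_e(Q(a))=\sum_jc_j(Q)(ah)^{e-j}$ and the degree $e$ part of $c(Q)/(1-ah)$.

\emph{Case 1: $a_i<a$ for all $i\in\mathcal I$}, so $\Delta\ne0$ and $1\notin\mathcal I$. Let $u\colon K\to\mathcal O_Y(-a)$ be the first coordinate. We claim that $u$ is surjective. If not, the section $u$ of the rank $k$ bundle $K^*(-a)$ has a zero, and its zero locus has an irreducible component $Z$, taken reduced, of dimension at least $p-k\ge s-k=e$. On $Z$ the subbundle $K|_Z\subset F|_Z$ lies in $F'|_Z$. So $Q'=F'|_Z/K|_Z$ is a bundle of rank $e-1$, and $0\to Q'\to Q|_Z\to\mathcal O_Z(-a)\to0$ is exact. Then $c_e(Q')=\Delta h^e\ne0$ on $Z$, which is impossible for a bundle of rank $e-1$.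 So $u$ is surjective, $F=K+F'$, and $F'\to Q$ is surjective. The induction hypothesis applies to $F'\to Q$.

\emph{Case 2: $a_i=a$ for some $i\in\mathcal I$}, so $\Delta=0$. Exchanging $i$ and $1$, we may assume $1\in\mathcal I$. The bundle $Q(a)$ is generated by the images of the vectors $w=(w_i)$ in $W=\bigoplus_iH^0(\mathbb P^r,\mathcal O(a-a_i))$. The pairs $(w,y)\in W\times Y$ with $\phi(w)(y)=0$ form a vector bundle over $Y$ of total dimension $\dim W+p-e$. So for general $w$ the zero scheme of $\phi(w)$ is empty or of pure codimension $e$. In the second case it would be a nonzero effective cycle with class $c_e(Q(a))=0$, which is impossible. So for general $w$ the map $\phi(w)\colon\mathcal O_Y(-a)\to Q$ is a subbundle, and the constant $w_1$ is nonzero. Let $Q_1$ be the quotient, of rank $e-1$. As $w_1\ne0$, $F$ is the direct sum of $F'$ and the image of $w\colon\mathcal O_Y(-a)\to F$, so $F'\to Q_1$ is surjective; and $c(Q_1)=\prod_{i\in\mathcal I\setminus\{1\}}(1-a_ih)$. By induction there is $\psi'\colon\bigoplus_{j\in \mathcal J'}\mathcal O_Y(-a_j)\to F'$ inducing an isomorphism onto $Q_1$.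 Take $\mathcal J=\{1\}\cup \mathcal J'$ and $\psi=(w,\psi')$.
\end{proof}

\begin{proposition}[a form of Faltings' criterion]\label{prop:few}
Let $Y\subset\mathbb P^r$ be smooth, irreducible, nonempty, and scheme-theoretically the zero locus of $s\le r/2$ forms $\varphi_1,\dots,\varphi_s$ of degrees $a_i\ge1$, some of which may be zero. Then $Y$ is a complete intersection.
\end{proposition}

\begin{proof}
Let $p=\dim Y$ and $e=r-p$. Then $p\ge r-s\ge r/2\ge s$. Let $\phi\colon F=\bigoplus_i\mathcal O_Y(-a_i)\to Q=I_Y/I_Y^2$ be the surjection given by the classes of the $\varphi_i$, and let $K$ be its kernel, of rank $k=s-e$. Since $2k=2s-2e\le r-2e=2p-r$, (BL) shows that $c_j(K)\in\mathbb Qh^j$ for $j\le k$. Then $c(Q)=c(F)/c(K)$ also lies in the subring generated by $h$, which is $\mathbb Q[h]/(h^{p+1})$. So there are polynomials $P_K,P_Q$ with constant term $1$ and degrees at most $k$ and $e$, representing $c(K)$ and $c(Q)$, with $P_KP_Q\equiv\prod_i(1-a_ih)$ modulo $h^{p+1}$. Both sides have degree at most $s\le p$, so this is an identity of polynomials. The right side has degree exactly $s=k+e$,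 so $\deg P_Q=e$, and by unique factorization $P_Q=\prod_{i\in\mathcal I}(1-a_ih)$ with $|\mathcal I|=e$. Let $(\psi_{ij})$ be the matrix of forms given by Lemma~\ref{lem:peel}. The $e$ forms $g_j=\sum_i\psi_{ij}\varphi_i$ vanish on $Y$ and their classes generate $Q$. Lemma~\ref{lem:generators} concludes the proof.
\end{proof}

The Segre threefold in $\mathbb P^5$, with $s=3$ and $r/2=5/2$, shows that the bound $s\le r/2$ cannot be replaced by $s\le(r+1)/2$.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

If $c=0$ there is nothing to prove, and if $c=1$ the ideal of $X$ is principal. Let $c\ge2$. From $d\ge c$ we get $n\ge2d+1\ge2c+1$, so $n-c\ge c+1$. Hence $n-c\ge4$ unless $c=2$ and $n=5$.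

\emph{The case $n-c\ge4$.} Let $x\in U$. The classes of the $f_i$ generate the conormal bundle, so $c$ of the $f_i$, call them $F_1,\dots,F_c$, have independent differentials at $x$. Since $d_1,\dots,d_c$ are the largest degrees, $s=\sum_i(D_i-1)\le d\le\frac{n-1}2$. So $Y_x\subset\mathbb P^{n-1}$ is nonempty, and by Lemma~\ref{lem:Y} it is smooth of pure dimension
\[
p\ge n-1-s\ge\tfrac{n-1}2\ge s ,
\]
in particular $p\ge1$. Two components of $Y_x$ would meet, since $2p\ge n-1$, and this is impossible in a smooth scheme; so $Y_x$ is irreducible. By Proposition~\ref{prop:few} with $r=n-1$, it is a complete intersection. Theorem~\ref{thm:criterion}(i) shows that $X$ is a complete intersection.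

\emph{The case $c=2$, $n=5$.} Here $2\le d\le2$, so $d_1=d_2=2$ and all $f_i$ are quadrics. They are irreducible, because an irreducible variety contained in a union of two hyperplanes is degenerate. Choose two of them, $q_1$ and $q_2$, with independent differentials at some point of $X$. They are not proportional, so $W=V(q_1,q_2)$ is a complete intersection of dimension $5$ and degree $4$ having $X$ as a component. A non-degenerate irreducible variety has degree at least $c+1$, so $3\le\deg X\le4$. By the del Pezzo--Bertini classification, a smooth variety of degree $c+1$ with $c\ge2$ is the Veronese surface in $\mathbb P^5$ or a rational normal scroll, a projective bundle over $\mathbb P^1$. If $\deg X=3$, then $X$ would be a scroll of dimension $5$, of Picard number $2$, whereas $\operatorname{Pic}X=\mathbb ZH$ by (BL) since $n-c=3$. So $\deg X=4$. Then $X$ is the only component of $W$ and has multiplicity $1$. Being Cohen--Macaulay, $W$ has no embedded components, so it is reduced and $W=X$.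

\emph{The type.} Let $k_1\ge\dots\ge k_c$ be the type of $X$, so $N_X^*\cong\bigoplus_j\mathcal O_X(-k_j)$. Non-degeneracy gives $k_j\ge2$. Suppose $k_j>d_j$ for some $j$. For $i\ge j$ and $i'\le j$ we have $d_i\le d_j<k_j\le k_{i'}$, so every map $\mathcal O_X(-d_i)\to\mathcal O_X(-k_{i'})$ is zero (note $n\ge1$). The classes of $f_j,\dots,f_m$ therefore vanish in the quotient $\bigoplus_{i'\le j}\mathcal O_X(-k_{i'})$ of $N_X^*$, and this bundle of rank $j$ would be generated by the $j-1$ classes of $f_1,\dots,f_{j-1}$, which is absurd. So $k_j\le d_j$ for all $j$, and by adjunction $-K_X=(N+1-\sum_jk_j)H=\bigl(n+1-\sum_j(k_j-1)\bigr)H$. This proves Theorem~\ref{thm:main}.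

\begin{remark}
In the main case the bound on $d$ enters through the single inequality $s\le\frac{n-1}2$, used in Proposition~\ref{prop:few} and, in the form $s\le p$, in Lemma~\ref{lem:rank}. For $\mathbb G(1,4)$, Example~\ref{ex:grass} gives $s=p=3$: the inequality $s\le p$ holds, but $s>\frac{n-1}2=\frac52$ and $Y_x$ is not a complete intersection.
\end{remark}

\section{A converse, and manifolds cut out by quadrics}\label{sec:converse}

The condition on $Y_x$ in Theorem~\ref{thm:criterion} is also necessary when the degrees are small enough for $Y_x$ to have positive dimension, and the type is the one found in Remark~\ref{rem:type}.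

\begin{proposition}\label{prop:converse}
Let $X\subset\mathbb P^{n+c}$ be a smooth non-degenerate complete intersection of type $(k_1,\dots,k_c)$ with $n-c\ge2$ and $\sum_j(k_j-1)\le n-2$. Then for general $x$ the scheme $Y_x$, formed with the $c$ defining equations, is a smooth complete intersection in $\mathbb P^{n-1}$ of positive dimension and of type $\bigcup_j\{2,3,\dots,k_j\}$, the union being taken with multiplicities.
\end{proposition}

\begin{proof}
Let $x\in U$. The scheme $Y_x$ is cut out by $s=\sum_j(k_j-1)\le n-2$ forms of the listed degrees, so it is nonempty. Since $-K_X=(n+1-s)H$, Lemma~\ref{lem:Y} shows that it is smooth of dimension $p=n-1-s\ge1$. Its codimension equals the number of forms, so these generate its saturated ideal.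
\end{proof}

\begin{corollary}\label{cor:quadratic}
Let $X\subset\mathbb P^{n+c}$ be smooth, irreducible, non-degenerate, of dimension $n$, with $c\ge1$ and $n-c\ge4$, and cut out scheme-theoretically by quadrics. Then $X$ is a complete intersection if and only if, for general $x$, the scheme $Y_x\subset\mathbb P^{n-1}$, formed with $c$ of the quadrics, is a complete intersection not contained in a hyperplane.
\end{corollary}

\begin{proof}
Here $D_i=2$, so $s=c$, and $Y_x$ is nonempty of dimension at least $n-1-c\ge3$. If $Y_x$ is a complete intersection in no hyperplane for general $x$, then Theorem~\ref{thm:criterion}(ii) applies, as $s-c=0$. Conversely, let $X$ be a complete intersection. The argument on the type in Section~\ref{sec:main} used only that the given equations generate $N_X^*$; with all $d_i=2$ it shows that the type is $(2,\dots,2)$. Then $\sum_j(k_j-1)=c\le n-2$. For $x\in U$ the scheme $Y_x$ does not depend on the equations used, by Lemma~\ref{lem:Y}. So by Proposition~\ref{prop:converse} it is a complete intersection whose ideal is generated by quadrics, and it lies in no hyperplane.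
\end{proof}

\begin{thebibliography}{9}

\bibitem{HL}
Huybrechts--Lehn, Theorems 7.2.8 and 7.3.1.

\bibitem{source}
\emph{On (Special Versions Of) Hartshorne Conjecture},
\texttt{https://www.mat.uniroma2.it/\textasciitilde ricerca/geomet/workshops/russo.pdf}

\end{thebibliography}
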